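# Additivity of dimension over a closed set of reals that does not define $\mathbb N$

## 1. Dimensions should add: the guess on five test sets

Let $E\subseteq\mathbb R$ be closed and let $\mathbb K=\langle\mathbb R,+,\cdot,E\rangle$ be the real field with a predicate for $E$. "Definable" always allows parameters, and $\mathbb R^n$ has its Euclidean topology. A coordinate projection $\mathbb R^n\to\mathbb R^k$ picks $k$ of the $n$ coordinates; $\mathbb R^0$ is a point.

**Definition (dimension).** Put $\dim(\emptyset)=-\infty$. For nonempty $A\subseteq\mathbb R^n$, $\dim(A)$ is the largest $k\le n$ such that $\pi(A)$ has nonempty interior in $\mathbb R^k$ for some coordinate projection $\pi:\mathbb R^n\to\mathbb R^k$.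

So every nonempty set has dimension $\ge0$, and $\dim A=n$ exactly when $A\subseteq\mathbb R^n$ has interior. For example, $\{2^{-k}:k\ge0\}$ has dimension $0$ although it is infinite. The definition is purely topological: the value does not depend on the structure in which we regard $A$ as definable.

For $A\subseteq\mathbb R^{n+m}$ and $x\in\mathbb R^n$ write $A_x=\{y\in\mathbb R^m:(x,y)\in A\}$, and for $p\in\{-\infty,0,1,\dots,m\}$ write $A(p)=\{x\in\mathbb R^n:\dim A_x=p\}$.

**Definition (Dim 5).** The dimension satisfies (Dim 5) on a structure if, for every definable $A\subseteq\mathbb R^{n+m}$ and each $p$, the set $A(p)$ is definable and, when $p\ne-\infty$,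
$$\dim\{(x,y)\in A:x\in A(p)\}=\dim(A(p))+p.\tag{1}$$

The question, posed as an open one in "Dimension in topological structures: topological closure and local property" (http://immi.karimmi.de/paper/local-dimension.pdf), is whether (Dim 5) holds on $\mathbb K$ whenever $\mathbb K$ does not define $\mathbb N$. The first guess is yes: a $p$-dimensional family of fibers over a $d$-dimensional base should have dimension $d+p$. Let us test this.

**Test 1: $E$ a finite union of points and closed intervals.** Then everything definable is semialgebraic, and additivity is a textbook theorem. For the closed unit disc in $\mathbb R^{1+1}$, $A(1)=(-1,1)$ and $A(0)=\{1,-1\}$, and (1) reads $2=1+1$ and $0=0+0$.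

**Test 2: $E=\{0\}\cup\{2^{-k}:k\ge0\}$.** Let $A=\{(x,y):x\in E,\ 0<y<x\}$. Then $A(1)=\{2^{-k}\}$ has dimension $0$; $A$ has no interior, since it lies in $E\times\mathbb R$, and it projects onto $(0,1)$ in the second coordinate, so $\dim A=1=0+1$. Let $A'=\{(x,y):x\in E,\ y\in x+E\}$. Base and fibers have dimension $0$, and $A'$ is countable, so $\dim A'=0=0+0$. The guess survives.

**Test 3: $E=C$, the ternary Cantor set.** Let $A=\{(x,y):x\in C,\ y\in x+C\}$. Base and fibers are translates of $C$ and have no interior. But $C+C=[0,2]$: if $y/2=\sum d_i3^{-i}$ with $d_i\in\{0,1,2\}$, write $2d_i=a_i+b_i$ with $a_i,b_i\in\{0,2\}$, so that $y=\sum a_i3^{-i}+\sum b_i3^{-i}$. So $A$ projects onto $[0,2]$, $\dim A\ge1$, and (1) fails. If the guess is right, this structure must define $\mathbb N$. Section 2 confirms it.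

The next two tests rest on one observation.

**Observation 1.** Consider any expansion of the real field. If some definable $S\subseteq\mathbb R$ has empty interior and is dense in a nonempty open interval $I$, then (Dim 5) fails.

*Proof.* Let $A=(\{0\}\times(S\cap I))\cup(\{1\}\times(I\setminus S))$. The fiber $S\cap I$ is nonempty because $S$ is dense in $I$, and has empty interior. The fiber $I\setminus S$ is nonempty because $S$ has empty interior, and has empty interior because $S$ is dense in $I$. So $A(0)=\{0,1\}$, and (1) would give $\dim A=0$. But $A$ projects onto $I$, so $\dim A\ge1$. $\square$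

**Test 4: structures that define $\mathbb N$.** They define $\mathbb Q$, which is dense with empty interior. So (Dim 5) fails, and the hypothesis on $\mathbb N$ cannot be dropped.

**Test 5: $E=\{0\}\cup\{2^{-k}:k\ge0\}\cup\{3^{-k}:k\ge0\}$.** Let $S=\{x/y:x,y\in E,\ y\ne0\}$. It is countable, so it has empty interior. It contains all $3^b/2^a$ with $a,b\ge0$, and these are dense in $(0,\infty)$: the number $\theta=\log3/\log2$ is irrational, so for a real $t$ we can choose a large $b$ with the fractional part of $b\theta$ close to that of $t$. With $a=\lfloor b\theta\rfloor-\lfloor t\rfloor\ge0$ the number $b\theta-a$ is close to $t$, and $2^{b\theta-a}=3^b/2^a$. By Observation 1, (Dim 5) fails. Again the guess can only be right if this structure defines $\mathbb N$; it does, by Lemma 3 below.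

So two things must be excluded by the hypothesis: zero-dimensional sets that are too large (Test 3), and zero-dimensional sets that are small but dense (Test 5). Both are, and the guess is correct.

**Theorem A.** If $E\subseteq\mathbb R$ is closed and $\mathbb K=\langle\mathbb R,+,\cdot,E\rangle$ does not define $\mathbb N$, then $\dim$ satisfies (Dim 5) on $\mathbb K$.

## 2. Covering numbers, discrete sets, and five equivalent conditions

Fix an o-minimal expansion $\mathcal R$ of the real field: one in which every definable subset of $\mathbb R$ is a finite union of points and open intervals. **Tame** means definable in $\mathcal R$ with parameters. For Theorem A take $\mathcal R=\langle\mathbb R,+,\cdot\rangle$; then tame means semialgebraic. A set is nowhere dense if its closure has empty interior, and somewhere dense otherwise. "Box" means nonempty open box.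

**Theorem B.** Let $\mathcal G$ be any collection of closed subsets of $\mathbb R$, and let $\mathbb K=(\mathcal R,(E)_{E\in\mathcal G})$. Let $\mathbb K^\#$ be the expansion of $\mathbb K$ by all subsets of all $G^k$ ($k\ge1$), where $G$ ranges over all $\mathbb K$-definable closed nowhere dense subsets of $\mathbb R$. The following are equivalent:

1. $\mathbb K$ does not define $\mathbb N$;
2. every $\mathbb K$-definable subset of $\mathbb R$ has interior or is nowhere dense;
3. $\dim$ satisfies (Dim 5) on $\mathbb K$;
4. $\dim$ satisfies (Dim 5) on $\mathbb K^\#$;
5. $\mathbb K^\#$ does not define $\mathbb N$.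

Theorem A is (1)$\Rightarrow$(3) with $\mathcal R$ the real field and $\mathcal G=\{E\}$. As an example of $\mathbb K^\#$, for the $E$ of Test 2 it has a predicate for $\{2^{-p}:p\text{ prime}\}$.

From o-minimality we use two textbook theorems (van den Dries, *Tame Topology and O-minimal Structures*).

*Cell decomposition.* If $P\subseteq\mathbb R^{N+1}$ is tame, then $\mathbb R^N$ is a finite disjoint union of cells $B$, and over each $B$ there are finitely many continuous tame functions $\xi_1<\dots<\xi_k$ such that $P\cap(B\times\mathbb R)$ is a union of some of the graphs of the $\xi_i$ and of the open bands between consecutive ones (including the bands below $\xi_1$ and above $\xi_k$).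

*$C^1$ cell decomposition.* If $g:\mathbb R^m\to\mathbb R$ is tame, then $\mathbb R^m$ is a finite disjoint union of $C^1$ cells $C$ of the following kind: with $k=\dim C$, there is a coordinate projection $p:\mathbb R^m\to\mathbb R^k$ mapping $C$ homeomorphically onto an open cell $p(C)$, with $C^1$ inverse $s:p(C)\to C$, and $g\circ s$ is $C^1$.

For a nonempty bounded $X\subseteq\mathbb R$ let $N(X,\varepsilon)$ be the least number of intervals of length $\varepsilon$ that cover $X$. The **upper Minkowski dimension** of $X$ is $\limsup_{\varepsilon\to0}\log N(X,\varepsilon)/\log(1/\varepsilon)$. If it is $0$, then for each $\eta>0$ there is $c$ with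
$$N(X,\varepsilon)\le c\,\varepsilon^{-\eta}\quad\text{for all }\varepsilon\in(0,1).\tag{2}$$
Indeed $N(X,\varepsilon)\le\varepsilon^{-\eta}$ for $\varepsilon$ below some $\varepsilon_0<1$, and $N(X,\varepsilon)\le N(X,\varepsilon_0)$ for $\varepsilon\ge\varepsilon_0$, so $c=\max(1,N(X,\varepsilon_0))$ works.

Examples. For $\{0\}\cup\{2^{-k}\}$ one interval covers the points $\le\varepsilon$, and at most $1+\log_2(1/\varepsilon)$ points remain, so the dimension is $0$. For the Cantor set $C$, the $2^k$ left endpoints of the intervals of level $k$ are at mutual distance $\ge2\cdot3^{-k}$, so an interval of length $3^{-k}$ contains at most one of them. Hence $N(C,3^{-k})\ge2^k$, and the dimension is at least $\log2/\log3>0$.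

The hypothesis on $\mathbb N$ enters through two published theorems.

**(F1)** (Fornasiero–Hieronymi–Miller, *A dichotomy for expansions of the real field*, Proc. AMS 141 (2013).) If an expansion of the real field does not define $\mathbb N$, then every nonempty bounded nowhere dense definable subset of $\mathbb R$ has upper Minkowski dimension $0$.

**(F2)** (Hieronymi, *Defining the set of integers in expansions of the real field by a closed discrete set*, Proc. AMS 138 (2010), case of one variable.) If $D\subseteq\mathbb R$ is closed and discrete and $f:D\to\mathbb R$ has somewhere dense image, then $\langle\mathbb R,+,\cdot,f\rangle$ defines $\mathbb Z$.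

By (F1) the structure of Test 3 defines $\mathbb N$, as required.

**In Sections 3–9, $\mathbb K$ is as in Theorem B and does not define $\mathbb N$,** except where an example says otherwise.

## 3. Null sets with dense union

The critical case of (1) is base of dimension $0$ and fibers of dimension $0$ in $\mathbb R$: a zero-dimensional union of zero-dimensional sets must not contain an interval. A sensible first attempt goes as follows. Zero-dimensional sets come from some $\mathbb K$-definable closed nowhere dense $G\subseteq\mathbb R$, so try to show that the union is contained in $g(G^m)$ for a tame $g:\mathbb R^m\to\mathbb R$. Cut the domain of $g$ into countably many compact pieces on which $g$ is Lipschitz. By (F1), $G^m$ has very small covering numbers on each piece, and Lipschitz maps preserve this, so the image of each piece is Lebesgue null. Hence $g(G^m)$ is null and has empty interior.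

This is correct, and it is not enough. By Observation 1, a definable set with empty interior that is dense in an interval already refutes (Dim 5); so we must show that $g(G^m)$ is *nowhere dense*. Moreover, the closure of a definable set is definable, and we shall only be able to place zero-dimensional sets inside closures of tame images. Measure says nothing here. Take $E$ as in Test 5 and $g(x,y)=x/y$ on $\{y>0\}$. We have $N(E,\varepsilon)\le3+\log_2(1/\varepsilon)+\log_3(1/\varepsilon)$, so the covering numbers raise no objection to $E$. The piece $\{|(x,y)|\le r,\ y\ge1/r\}$ allows finitely many $y\in E$, so its image lies in finitely many scaled copies of $E$ and is a compact null set. But the union of these images over $r$ is dense in $(0,\infty)$. Lipschitz constants blow up with $r$, and no estimate on single pieces sees it.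

What gets past this point is (F2). If compact sets $X_r$ without interior increase to a dense set, then the endpoints of the long gaps of the $X_r$ form a dense set as well, there are only finitely many for each bound on $r$ and on the gap length, and so they can be listed by a closed discrete set.

## 4. Tame images of closed nowhere dense sets

**Lemma 2.** If $G\subseteq\mathbb R$ is $\mathbb K$-definable, closed, nowhere dense and infinite, then there is an infinite $\mathbb K$-definable $H\subseteq(0,\infty)$ with $H\cap[\varepsilon,\infty)$ finite for all $\varepsilon>0$. Hence $D=\{1/h:h\in H\}\subseteq(0,\infty)$ is unbounded and meets each bounded set in a finite set.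

*Proof.* The map $\varphi(x)=x/\sqrt{1+x^2}$ is a homeomorphism $\mathbb R\to(-1,1)$, so $\varphi(G)$ is infinite, closed in $(-1,1)$ and nowhere dense. Between any two of its points lies a component of $(-1,1)\setminus\varphi(G)$, so there are infinitely many components. They are disjoint with total length $\le2$, so for each $\varepsilon>0$ only finitely many have length $\ge\varepsilon$. Let $H$ be the set of their lengths; it is definable. Each length occurs finitely often, so $H$ is infinite, and $H\cap[\varepsilon,\infty)$ is finite. Thus $H$ contains arbitrarily small numbers, so $D$ is unbounded, and $D\cap(0,M]$ corresponds to the finite set $H\cap[1/M,\infty)$. $\square$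

**Lemma 3.** Let $G\subseteq\mathbb R$ be $\mathbb K$-definable, closed and nowhere dense, and let $g:\mathbb R^m\to\mathbb R$ be tame. Then $g(G^m)$ is nowhere dense.

*Proof.* If $G$ is finite or $m=0$, the image is finite. So let $G$ be infinite and $m\ge1$, and take $D$ from Lemma 2.

**Step 1: cut the domain into compact pieces.** The purpose is to have pieces on which $g$ is Lipschitz, increasing with a real parameter. Decompose $\mathbb R^m$ into finitely many $C^1$ cells for $g$. A finite union of nowhere dense sets is nowhere dense, so it suffices to treat $g(G^m\cap C)$ for one cell $C$, with $p$ and $s$ as in Section 2. The set $W=p^{-1}(p(C))$ is an open neighborhood of $C$, and $g\circ s\circ p$ is a $C^1$ function on $W$ that agrees with $g$ on $C$. Since $C=\{x\in W:s(p(x))=x\}$ is closed in $W$, we have $C=\overline C\cap W$, so $\partial C:=\overline C\setminus C$ is closed. For $r>0$ put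
$$C_r=\{x\in\overline C:|x|\le r,\ \operatorname{dist}(x,\partial C)\ge1/r\},$$
with the last condition omitted if $\partial C=\emptyset$. These sets are compact, lie in $C$, and increase with $r$; their union is $C$ because $\partial C$ is closed. Let $X_r=g(G^m\cap C_r)$. It is compact, since $g$ is continuous on $C$ and $G^m$ is closed. The family $(X_r)_{r>0}$ is $\mathbb K$-definable, and $\bigcup_rX_r=g(G^m\cap C)$.

**Step 2: each $X_r$ has empty interior.** This is the part that covering numbers do handle. We may assume that $C_r$ and $G\cap[-r,r]$ are nonempty, since otherwise $X_r=\emptyset$.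

First, $g$ is Lipschitz on $C_r$. Otherwise there are $x_n,y_n\in C_r$ with $|g(x_n)-g(y_n)|>n|x_n-y_n|$. As $g$ is bounded on the compact set $C_r$, $|x_n-y_n|\to0$. Pass to a subsequence with $x_n,y_n\to x\in C_r$. But $g\circ s\circ p$ is $C^1$ on $W\ni x$, hence Lipschitz on a small ball around $x$, and it agrees with $g$ at $x_n$ and $y_n$: a contradiction. Let $\Lambda$ be a Lipschitz constant.

By (F1) and (2) with $\eta=\frac1{2m}$, there is $c$ such that for all $\varepsilon\in(0,1)$ the set $G\cap[-r,r]$ is covered by at most $c\,\varepsilon^{-\eta}$ intervals of length $\varepsilon$. So $G^m\cap C_r$ is covered by at most $c^m\varepsilon^{-1/2}$ subsets of $C_r$ of diameter $\le\sqrt m\,\varepsilon$, and $X_r$ by as many intervals of length at most $2\Lambda\sqrt m\,\varepsilon$. The total length is at most $2\Lambda\sqrt m\,c^m\varepsilon^{1/2}\to0$. So $X_r$ is Lebesgue null.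

**Step 3: if the union were somewhere dense, gap endpoints would be dense.** The purpose is to trade the sets $X_r$ for finite sets. Suppose $\bigcup_rX_r$ is somewhere dense. Composing $g$ with an affine map, we may assume that it is dense in $(0,1)$. For $d,d'\in D$ let $Y_{d,d'}\subseteq[0,1]$ be the set of endpoints of those components of $(0,1)\setminus X_d$ that have length $\ge1/d'$. This set is finite. The family is $\mathbb K$-definable: the components are the intervals $(a,b)\subseteq(0,1)\setminus X_d$ with $a\in X_d\cup\{0\}$, $b\in X_d\cup\{1\}$ and $a<b$. Let $Y=\bigcup_{d,d'\in D}Y_{d,d'}$.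

Then $Y$ is dense in $(0,1)$. Let $J\subseteq(0,1)$ be a nonempty open interval. Since $D$ is unbounded and $X_r$ increases with $r$, there are $d\in D$ and $x\in J\cap X_d$. By Step 2 there is $z\in J\setminus X_d$. The component of $(0,1)\setminus X_d$ that contains $z$ does not contain $x$, so it has an endpoint between $x$ and $z$ (possibly $x$ itself), hence in $J$. This endpoint lies in $Y_{d,d'}$ as soon as $d'\in D$ is large.

**Step 4: list $Y$ by a closed discrete set.** The purpose is to apply (F2). Let $T=D+D$. It is a subset of $(0,\infty)$, unbounded, meets bounded sets in finite sets, and each $t\in T$ equals $d+d'$ for only finitely many $(d,d')\in D^2$. So $S_t=\bigcup_{d+d'=t}Y_{d,d'}$ is finite. For $t\in T$ let $t^+=\min(T\cap(t,\infty))$, and put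
$$D^*=\{t+\tfrac12y(t^+-t):t\in T,\ y\in S_t\},\qquad f\bigl(t+\tfrac12y(t^+-t)\bigr)=y.$$
The intervals $[t,t^+)$ are disjoint and $0\le y\le1$, so a point of $D^*$ determines $t$ and then $y$, and $f:D^*\to\mathbb R$ is well defined. A bounded set meets only finitely many intervals $[t,t^+)$, and $D^*$ has finitely many points in each. So $D^*$ is closed and discrete. Also $f$ is $\mathbb K$-definable, and $f(D^*)=\bigcup_tS_t=Y$ is somewhere dense. By (F2), $\mathbb K$ defines $\mathbb Z$, hence $\mathbb N$: a contradiction. $\square$

For the $E$ of Test 5, $g(E^2)$ is somewhere dense for the tame $g$ with $g(x,y)=x/y$ for $y\neq0$ and $g(x,0)=0$. So if that structure did not define $\mathbb N$, Lemma 3 would be violated. It therefore defines $\mathbb N$.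

## 5. One nowhere dense set $E_0$ carrying all the data

Definable sets have arbitrary quantifiers, and it is not clear that zero-dimensional ones are related to tame images. We pass to a structure in which everything beyond $\mathcal R$ is a subset of a power of one closed nowhere dense set $E_0$.

Let $A$ be $\mathbb K^\#$-definable (for instance $\mathbb K$-definable). It is defined, over $\mathcal R$, using finitely many $E_1,\dots,E_s\in\mathcal G$ and finitely many sets $S_j\subseteq G_j^{k_j}$, with $G_j$ closed, nowhere dense and $\mathbb K$-definable.

**Case I: every $E\in\mathcal G$ has finite boundary.** Then each $E\in\mathcal G$ is a finite union of points and intervals, hence tame, and $\mathbb K$ defines only tame sets. The $G_j$ are tame with empty interior, hence finite, so the $S_j$ are finite and $A$ is tame. Put $E_0=\{0\}$ and $\mathfrak M=\mathcal R$.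

**Case II: some $E\in\mathcal G$ has infinite boundary.** The boundary of a closed set is closed and nowhere dense, so Lemma 2 applies to it and gives a set $H$. For each $i\le s$ let $B_i=\operatorname{bd}(E_i)$, and let $M_i$ be the set of midpoints of the bounded components of $\mathbb R\setminus B_i$ contained in $E_i$. Each component of $\mathbb R\setminus B_i$ is open and contains at most one point of $M_i$. Hence $B_i\cup M_i$ is closed. It has empty interior: an interval inside it would contain a point outside $B_i$, hence a subinterval of a component consisting of points of $M_i$. So it is nowhere dense. Put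
$$E_0=\{0\}\cup H\cup\bigcup_i(B_i\cup M_i)\cup\bigcup_jG_j,\qquad\mathfrak M=(\mathcal R,(S)_{S\subseteq E_0^k,\,k\ge1}).$$
Since $\{0\}\cup H$ is closed and nowhere dense, $E_0$ is $\mathbb K$-definable, closed and nowhere dense, and because of $H$ it contains positive reals tending to $0$.

**Lemma 4.** In both cases $E_0$ is $\mathbb K$-definable, closed and nowhere dense, and $A$ is $\mathfrak M$-definable.

*Proof.* Only Case II needs an argument. The $S_j$ are subsets of $E_0^{k_j}$, so they are $\mathfrak M$-definable. A component of $\mathbb R\setminus B_i$ is connected and misses the boundary of $E_i$, so it lies in $E_i$ or is disjoint from it. Hence $E_i$ is the union of $B_i$, the intervals $(a,b)$ with $a<b$ in $B_i$, $(a,b)\cap B_i=\emptyset$ and $\frac{a+b}2\in M_i$, and at most two unbounded components, which are tame. Since $B_i,M_i\subseteq E_0$, this describes $E_i$ in $\mathfrak M$. $\square$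

For example, for $E=\{0\}\cup\bigcup_{k\ge0}[2^{-2k-1},2^{-2k}]$ the boundary is $\{0\}\cup\{2^{-k}:k\ge0\}$, and the midpoints $\frac34\cdot2^{-2k}$ record which gaps are filled.

## 6. Definable sets as unions of classes $\sim_P$

**Definition (boundary functions).** Let $P\subseteq\mathbb R^{m+n+1}$ be tame. Tame functions $f_1,\dots,f_l:\mathbb R^{m+n}\to\mathbb R$, $l\ge1$, are boundary functions for $P$ if for all $(e,x)\in\mathbb R^{m+n}$, membership of $y$ in $P_{(e,x)}=\{y:(e,x,y)\in P\}$ is constant on each component of $\mathbb R\setminus\{f_1(e,x),\dots,f_l(e,x)\}$.

They exist: take a cell decomposition for $P$, extend each of the finitely many functions $\xi_i$ on the base cells by $0$ to $\mathbb R^{m+n}$, and add the zero function. Superfluous points do no harm. For $P=\{(e,y):y^2<e\}$ with $m=1$, $n=0$, the functions $\pm\sqrt e$ for $e>0$, extended by $0$, are boundary functions.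

**Definition (the relation $\sim_P$).** For tame $P\subseteq\mathbb R^{m+n}$ and $x\in\mathbb R^n$ let $P[x]=\{e\in E_0^m:(e,x)\in P\}$. Write $x\sim_Px'$ if $P[x]=P[x']$.

For example, let $E_0=\{0\}\cup\{2^{-k}:k\ge0\}$ and $P=\{(e,x):e\le x\}$. For $0<x<1$ the set $P[x]$ tells us exactly the $k$ with $2^{-k-1}\le x<2^{-k}$. So every union of intervals $[2^{-k-1},2^{-k})$ is a union of $\sim_P$-classes, however wild the set of exponents $k$. This is typical.

**Proposition 5 (Case II).** Every $\mathfrak M$-definable $A\subseteq\mathbb R^n$ is a union of $\sim_P$-classes for some $m$ and some tame $P\subseteq\mathbb R^{m+n}$.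

*Proof.* Call such $A$ *good*. A formula of $\mathfrak M$ is built from formulas defining tame sets and formulas saying that a tuple of terms, i.e. of tame functions, lies in some $S\subseteq E_0^k$. So every $\mathfrak M$-definable set arises from tame sets and sets $S\subseteq E_0^k$ by Boolean operations, preimages under tame maps, and coordinate projections $\mathbb R^{n+1}\to\mathbb R^n$. We show that good sets contain the former and are closed under the latter.

**Step 1: several relations can be merged into one.** The purpose is to be allowed to use finite lists of tame sets. Given tame $P_1,\dots,P_k$ in variables $(e,x)$ with $x\in\mathbb R^n$, there is a tame $P$ with $\sim_P=\bigcap_i\sim_{P_i}$. First pad with dummy variables so that all numbers $m_i$ equal one $m$: this replaces $P_i[x]$ by a product with a power of $E_0\ne\emptyset$ and does not change $\sim_{P_i}$. Then choose $a\ne b$ in $E_0$ and distinct $c_1,\dots,c_k\in\{a,b\}^k$, and let $P=\bigcup_i\{(e,u,x):u=c_i,\ (e,x)\in P_i\}$. Now $P[x]=\bigcup_iP_i[x]\times\{c_i\}$ determines every $P_i[x]$ and is determined by them. So $A$ is good as soon as it is a union of classes of the intersection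 of finitely many $\sim_{P_i}$.

**Step 2: the easy closure properties.** This disposes of everything except projections. Boolean operations: two good sets are unions of classes of one common relation, by Step 1. Tame preimages under $h$: if $A$ is a union of $\sim_P$-classes, then $h^{-1}(A)$ is a union of classes for $\{(e,x'):(e,h(x'))\in P\}$. Tame $A$: use $P=\mathbb R\times A$, for which $P[x]$ is $E_0$ or $\emptyset$. A set $S\subseteq E_0^k$: use $P=\{(e,x):e=x\}\subseteq\mathbb R^{2k}$, for which $P[x]=\{x\}$ if $x\in E_0^k$ and $P[x]=\emptyset$ otherwise.

**Step 3: the tame sets that control a projection.** Let $A\subseteq\mathbb R^{n+1}$ be a union of $\sim_P$-classes with $P\subseteq\mathbb R^{m+n+1}$ tame, and let $f_1,\dots,f_l$ be boundary functions for $P$. To show that the projection of $A$ to $\mathbb R^n$ is good, we want conditions on $x,x'$ that let us transfer any $y$ over $x$ to a $y'$ over $x'$ with $P[(x,y)]=P[(x',y')]$. The order of the values $f_i(e,x)$, $e\in E_0^m$, must be recorded, but order alone is too weak. Take $E_0=\{0\}\cup\{2^{-k}:k\ge0\}$, let $f(0,x)=x$ and $f(e,x)=-e$ for $e\ne0$, and let $P=\{(e,x,y):y<f(e,x)\}$. For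 $x=1$ and $x'=0$ the values are ordered in the same way: all $-2^{-k}$ lie below the value at $e=0$. Over $x=1$ the point $y=\frac12$ has $P[(1,\frac12)]=\{0\}$. Over $x'=0$ we would need $y'<0$ and $y'\ge-2^{-k}$ for all $k$, which is impossible: the gap has closed. So we also record when two values are closer than $\delta$, with $\delta\in E_0$. The list, for all $i,j\le l$, is:

* $Q_{ij}=\{(e,e',x):f_i(e,x)<f_j(e',x)\}$;
* $Q'_{ij}=\{(e,e',\delta,x):\delta>0,\ f_j(e',x)-\delta<f_i(e,x)\}$;
* $B_i^-=\{(e,\delta,x):\delta>0,\ f_i(e,x)<-1/\delta\}$ and $B_i^+=\{(e,\delta,x):\delta>0,\ f_i(e,x)>1/\delta\}$;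
* $R_i=\{(e,e',x):(e,x,f_i(e',x))\in P\}$;
* $N_i^\pm$: the set of $(e,x)$ such that all points sufficiently close to $f_i(e,x)$ and strictly to the right ($+$), respectively left ($-$), of it lie in $P_{(e,x)}$.

Let $x,x'$ be equivalent for all these sets, and let $(x,y)\in A$. Write $I=E_0^m\times\{1,\dots,l\}$ and $f_\iota(x)=f_i(e,x)$ for $\iota=(e,i)\in I$. By the $Q_{ij}$,
$$f_\iota(x)<f_\kappa(x)\iff f_\iota(x')<f_\kappa(x')\qquad(\iota,\kappa\in I).\tag{3}$$
We look for $y'$ with $P[(x,y)]=P[(x',y')]$. Then $(x',y')\in A$, so $x'$ is in the projection, as wanted.

**Step 4: $y$ is a boundary value.** This is the case that the $R_i$ are made for. If $y=f_\iota(x)$ with $\iota=(e',i)$, put $y'=f_\iota(x')$. Then $P[(x,y)]=\{e\in E_0^m:(e,e',x)\in R_i\}$, and this set does not change when $x$ is replaced by $x'$.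

**Step 5: otherwise a point in the corresponding gap suffices.** Suppose $y\ne f_\iota(x)$ for all $\iota$. Let $L=\{\iota:f_\iota(x)<y\}$ and $U=\{\iota:f_\iota(x)>y\}$, so $I=L\sqcup U$. We claim, and prove in Step 6, that there is $y'$ with
$$f_\iota(x')<y'<f_\kappa(x')\qquad\text{for all }\iota\in L,\ \kappa\in U.\tag{4}$$
Such a $y'$ is as desired. Fix $e\in E_0^m$. If some $f_i(e,x)$ is below $y$, choose $j$ with $f_j(e,x)$ the greatest such value. By (3) and (4), $f_j(e,x')$ is the greatest of the values $f_i(e,x')$ below $y'$, and $y'$ is none of these values. As membership in $P_{(e,x)}$ is constant on the component of $\mathbb R\setminus\{f_1(e,x),\dots,f_l(e,x)\}$ just to the right of $f_j(e,x)$, which contains $y$, and likewise for $x'$,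
$$y\in P_{(e,x)}\iff(e,x)\in N_j^+\iff(e,x')\in N_j^+\iff y'\in P_{(e,x')}.$$
If no $f_i(e,x)$ is below $y$, then since $l\ge1$ there is a least value above $y$, and the same argument works with $N_j^-$.

**Step 6: the gap over $x'$ is not empty.** We prove (4); here we use that $E_0$ contains arbitrarily small $\delta>0$.

Suppose $L=\emptyset$. All $f_\iota(x)$ are $>y$, so there is $\delta\in E_0$, $\delta>0$, with no $\iota$ satisfying $f_\iota(x)<-1/\delta$. By the $B_i^-$ the same holds for $x'$, so $y'=-1/\delta-1$ works. If $U=\emptyset$, argue symmetrically with the $B_i^+$.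

Suppose $L,U\ne\emptyset$. By (3), $f_\iota(x')<f_\kappa(x')$ for $\iota\in L$, $\kappa\in U$, so
$$s:=\sup_{\iota\in L}f_\iota(x')\ \le\ t:=\inf_{\kappa\in U}f_\kappa(x').$$
If $s<t$, take $y'\in(s,t)$. If $s=t$ and neither bound is attained, $y'=s$ works. It remains to show that for $s=t$ neither is attained.

Suppose $t=f_\kappa(x')$ with $\kappa\in U$. For each $\delta\in E_0$ with $\delta>0$ there is $\iota\in L$ with $f_\iota(x')>s-\delta=f_\kappa(x')-\delta$. By the $Q'_{ij}$, $f_\kappa(x)-\delta<f_\iota(x)<y$. Letting $\delta\to0$ in $E_0$ gives $f_\kappa(x)\le y$, contradicting $\kappa\in U$.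

Suppose $s=f_\iota(x')$ with $\iota\in L$. For each such $\delta$ there is $\kappa\in U$ with $f_\kappa(x')<t+\delta$, that is, $f_\kappa(x')-\delta<f_\iota(x')$. By the $Q'_{ij}$, $y-\delta<f_\kappa(x)-\delta<f_\iota(x)$. Letting $\delta\to0$ gives $y\le f_\iota(x)$, contradicting $\iota\in L$. $\square$

## 7. Fibers without interior lie in closures of tame images

**Corollary 6.** Let $A\subseteq\mathbb R^{n+1}$ be $\mathfrak M$-definable. There are $m$ and tame $f_1,\dots,f_l:\mathbb R^{m+n}\to\mathbb R$ such that for every $x\in\mathbb R^n$, with $\Phi_x=\bigcup_if_i(E_0^m\times\{x\})$, the set $A_x\setminus\overline{\Phi_x}$ is open. In particular, if $A_x$ has empty interior, then $A_x\subseteq\overline{\Phi_x}$.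

*Proof.* In Case I, $A$ is tame; take $m=0$ and boundary functions for $A$. In Case II take $P$ from Proposition 5 for $A$, and boundary functions $f_i$ for $P$. If $y,y'$ lie in the same component of $\mathbb R\setminus\overline{\Phi_x}$, then no $f_i(e,x)$ with $e\in E_0^m$ lies in the closed interval between $y$ and $y'$. So for each $e\in E_0^m$ we have $y\in P_{(e,x)}\iff y'\in P_{(e,x)}$, that is, $P[(x,y)]=P[(x,y')]$, and hence $y\in A_x\iff y'\in A_x$. In both cases each component of $\mathbb R\setminus\overline{\Phi_x}$ is contained in $A_x$ or disjoint from it, so $A_x\setminus\overline{\Phi_x}$ is a union of open intervals. $\square$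

The functions $f_i$ do not depend on $x$. This uniformity is what makes Proposition 8 work.

**Corollary 7.** Every $\mathfrak M$-definable $A\subseteq\mathbb R$ with empty interior is contained in a $\mathbb K$-definable closed nowhere dense set. In particular $A$ is nowhere dense.

*Proof.* Corollary 6 with $n=0$ gives $A\subseteq\overline{\bigcup_if_i(E_0^m)}$. The right side is $\mathbb K$-definable, since $E_0$ is and the $f_i$ are tame, and it is nowhere dense by Lemma 3 with $G=E_0$. $\square$

Note that $A$ itself is only $\mathfrak M$-definable, but the set that contains it is $\mathbb K$-definable, so Lemma 3 can be applied again with a larger $G$.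

**Proposition 8.** Let $Z\subseteq\mathbb R^n$ and $A\subseteq Z\times\mathbb R$ be $\mathfrak M$-definable with $\dim Z\le0$, and suppose that $A_z$ has empty interior for all $z\in Z$. Then $\bigcup_{z\in Z}A_z$ is nowhere dense.

*Proof.* Since $\dim Z\le0$, each coordinate projection of $Z$ to $\mathbb R$ has empty interior. By Corollary 7 the $j$-th one lies in a $\mathbb K$-definable closed nowhere dense set $F_j$. Let $G=E_0\cup F_1\cup\dots\cup F_n$. It is $\mathbb K$-definable, closed and nowhere dense, and $Z\subseteq G^n$. With $f_1,\dots,f_l$ from Corollary 6,
$$\bigcup_{z\in Z}A_z\subseteq\bigcup_{z\in Z}\overline{\textstyle\bigcup_if_i(E_0^m\times\{z\})}\subseteq\overline{\textstyle\bigcup_if_i(G^{m+n})},$$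
which is nowhere dense by Lemma 3. $\square$

So the critical case is settled. What remains is to derive (1) in general from Corollary 7 and Proposition 8.

## 8. Baire category in $\mathbb R^k$

From here to the end of Section 9, "definable" means $\mathfrak M$-definable.

**Lemma 9.** For all $k,j\ge0$:

* $(I_k)$ every definable subset of $\mathbb R^k$ with empty interior is nowhere dense;
* $(F_{k,j})$ if $S\subseteq\mathbb R^{k+j}$ is definable and $\{x\in\mathbb R^k:S_x\text{ has interior in }\mathbb R^j\}$ has interior, then $S$ has interior.

*Proof.* $(I_0)$ is trivial and $(I_1)$ is Corollary 7.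

**Step 1: $(I_k)\Rightarrow(F_{k,j})$.** The purpose is to find one box that works over an open set of $x$. Let $O$ be a nonempty open subset of the given set. For each box $b\subseteq\mathbb R^j$ with rational endpoints let $X_b=\{x:b\subseteq S_x\}$, which is definable. The countably many $X_b$ cover $O$, so by Baire some $X_b$ is somewhere dense. By $(I_k)$ it has interior, and $S\supseteq X_b\times b$ has interior.

**Step 2: $(I_k),(I_1)\Rightarrow(I_{k+1})$.** This is the induction that gives all $(I_k)$. Let $S\subseteq\mathbb R^{k+1}$ be definable with empty interior, and suppose that it is dense in a box $B\times J$ with $B\subseteq\mathbb R^k$. By $(F_{k,1})$ the set $\{x:S_x\text{ has interior}\}$ has empty interior, so it is nowhere dense by $(I_k)$. Shrinking $B$, we may assume that $S_x$ has empty interior for all $x\in B$, so $S_x$ is nowhere dense by $(I_1)$. So each $x\in B$ lies in some $Y_{r,s}=\{x\in B:S_x\cap(r,s)=\emptyset\}$ with $r<s$ rational and $(r,s)\subseteq J$. By Baire some $Y_{r,s}$ is somewhere dense, and by $(I_k)$ it contains a box $B'$. Then $S\cap(B'\times(r,s))=\emptyset$, contradicting density. $\square$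

**Lemma 10.**

1. If a finite union of definable subsets of $\mathbb R^k$ has interior, so does one of them. Hence $\dim(A\cup B)=\max(\dim A,\dim B)$ for definable $A,B\subseteq\mathbb R^n$.
2. If $A\subseteq\mathbb R^{n+m}$ and $0\le k\le m$, then $\{x:\dim A_x\ge k\}$ is the union, over coordinate projections $\rho:\mathbb R^m\to\mathbb R^k$, of the sets $\{x:\rho(A_x)\text{ has interior}\}$. So each $A(p)$ is first-order definable from $A$, in whatever expansion of the real field $A$ is definable.

*Proof.* If all members of the union have empty interior, they are nowhere dense by $(I_k)$, and so is the union. The formula for $\dim(A\cup B)$ follows because $\pi(A\cup B)=\pi(A)\cup\pi(B)$. For part 2, if $\rho'(A_x)$ has interior for a projection $\rho'$ to $k'\ge k$ coordinates, so does its projection to any $k$ of these. Having interior is a first-order condition, and $A(p)$ is $\{x:\dim A_x\ge p\}\setminus\{x:\dim A_x\ge p+1\}$, while $A(-\infty)$ is the complement of $\{x:\dim A_x\ge0\}$. $\square$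

## 9. Additivity: one fiber variable, then all

For $m\ge0$ let $\mathrm{Add}(m)$ be the statement: *for all $n$ and all nonempty definable $A\subseteq\mathbb R^{n+m}$ with projection $X\subseteq\mathbb R^n$, if $\dim A_x=p$ for all $x\in X$, then $\dim A=\dim X+p$.*

**Proposition 11.** $\mathrm{Add}(m)$ holds for all $m$.

*Proof.* $\mathrm{Add}(0)$ is trivial: $A=X$ and $p=0$.

**Step 1: the lower bound in $\mathrm{Add}(1)$.** We show $\dim A\ge\dim X+p$, with $p\in\{0,1\}$. If $p=0$, this holds because coordinate projections of $X$ are coordinate projections of $A$. If $p=1$, let $q=\dim X$, and let $\sigma:\mathbb R^n\to\mathbb R^q$ be a coordinate projection such that $\sigma(X)$ has interior. For $u=\sigma(x)$ with $x\in X$, the fiber of $(\sigma\times\mathrm{id})(A)$ over $u$ contains $A_x$, hence has interior. By $(F_{q,1})$, $(\sigma\times\mathrm{id})(A)\subseteq\mathbb R^{q+1}$ has interior, so $\dim A\ge q+1$.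

**Step 2: the upper bound in $\mathrm{Add}(1)$, except for the critical case.** Let $k=\dim A$ and let $\tau$ be a coordinate projection such that $\tau(A)$ has interior in $\mathbb R^k$. If $\tau$ omits the last coordinate, then $\tau(A)$ is a projection of $X$, and $k\le\dim X$. Otherwise, up to the order of coordinates, $\tau=\sigma\times\mathrm{id}$ with $\sigma:\mathbb R^n\to\mathbb R^{k-1}$, and $\tau(A)\supseteq O\times J$ with $O\subseteq\mathbb R^{k-1}$ and $J\subseteq\mathbb R$ nonempty and open. Then $\sigma(X)\supseteq O$, so $\dim X\ge k-1$. This settles $p=1$.

**Step 3: the critical case $p=0$, $\tau=\sigma\times\mathrm{id}$.** We must gain one dimension in $X$, and Proposition 8 supplies it. For $u\in O$ let $X_u=\{x\in X:\sigma(x)=u\}\ne\emptyset$. Then $\bigcup_{x\in X_u}A_x\supseteq J$, and every $A_x$ has empty interior. If $\dim X_u\le0$, then Proposition 8 with $Z=X_u$ would make this union nowhere dense. So $\dim X_u\ge1$ (in particular $n\ge1$). Hence some projection of $X_u$ to one or more coordinates has interior, and projecting further, there is a single coordinate function $\theta_j:\mathbb R^n\to\mathbb R$ such that $\theta_j(X_u)$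 has interior in $\mathbb R$. The index $j$ is not among the coordinates used by $\sigma$, since those are constant on $X_u$. For such $j$, the definable sets
$$O_j=\{u\in O:\theta_j(X_u)\text{ has interior}\}$$
cover $O$, so some $O_j$ has interior by Lemma 10(1). The fiber of $(\sigma,\theta_j)(X)\subseteq\mathbb R^k$ over $u$ is $\theta_j(X_u)$. By $(F_{k-1,1})$, $(\sigma,\theta_j)(X)$ has interior, so $\dim X\ge k$. This proves $\mathrm{Add}(1)$.

**Step 4: $\mathrm{Add}(m)\Rightarrow\mathrm{Add}(m+1)$.** We split off the last variable. Let $A\subseteq\mathbb R^{n+(m+1)}$ be definable and nonempty with projection $X\subseteq\mathbb R^n$ and $\dim A_x=p$ for all $x\in X$. For $i=0,1$ let $B^i\subseteq\mathbb R^{n+m}$ be the set of $(x,y)$ whose fiber $A_{(x,y)}\subseteq\mathbb R$ has dimension $i$; these sets are definable by Lemma 10(2). Apply $\mathrm{Add}(1)$ to the part of $A$ over each nonempty $B^i$, and, for $x\in X$, to the part of $A_x\subseteq\mathbb R^{m+1}$ over each nonempty $B^i_x$. With Lemma 10(1) and the convention $-\infty+i=-\infty$,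
$$\dim A=\max_i(\dim B^i+i),\qquad p=\dim A_x=\max_i(\dim B^i_x+i)\quad(x\in X).\tag{5}$$
Partition $X$ into the finitely many nonempty sets $X_{\bar p}=\{x\in X:(\dim B^0_x,\dim B^1_x)=\bar p\}$, $\bar p=(p_0,p_1)$, which are definable by Lemma 10(2). By (5), each occurring $\bar p$ satisfies $\max(p_0,p_1+1)=p$. If $p_i\ne-\infty$, the part of $B^i$ over $X_{\bar p}$ has projection $X_{\bar p}$ and fibers of dimension $p_i$, so $\mathrm{Add}(m)$ gives it dimension $\dim X_{\bar p}+p_i$; if $p_i=-\infty$, it is empty. By Lemma 10(1), $\dim B^i=\max_{\bar p}(\dim X_{\bar p}+p_i)$. Hence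
$$\dim A=\max_{\bar p}\max_i(\dim X_{\bar p}+p_i+i)=\max_{\bar p}(\dim X_{\bar p}+p)=\dim X+p.\qquad\square$$

**Proof of Theorem A and of (1)$\Rightarrow$(4), (1)$\Rightarrow$(3) in Theorem B.** Let $A\subseteq\mathbb R^{n+m}$ be $\mathbb K^\#$-definable, and choose $\mathfrak M$ for $A$ as in Section 5, so that $A$ is $\mathfrak M$-definable by Lemma 4. Let $p\ne-\infty$ and $A'=\{(x,y)\in A:x\in A(p)\}$, which is $\mathfrak M$-definable by Lemma 10(2). If $A'=\emptyset$, then $A(p)=\emptyset$, because fibers of dimension $p\ge0$ are nonempty, and both sides of (1) are $-\infty$. Otherwise the projection of $A'$ to $\mathbb R^n$ is $A(p)$, all fibers over it have dimension $p$, and $\mathrm{Add}(m)$ is (1). By Lemma 10(2), each $A(p)$ is $\mathbb K^\#$-definable, and $\mathbb K$-definable if $A$ is. So $\dim$ satisfies (Dim 5) on $\mathbb K^\#$ and on $\mathbb K$. $\blacksquare$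

## 10. From additivity back to $\mathbb N$

Now $\mathbb K$ is as in Theorem B, with no assumption on $\mathbb N$. We have (1)$\Rightarrow$(4) from Section 9.

**(4)$\Rightarrow$(3).** $\mathbb K$ is a reduct of $\mathbb K^\#$ and $\dim$ is the same function, so (1) holds for $\mathbb K$-definable sets. If $A$ is $\mathbb K$-definable, so is $A(p)$, by the formula in Lemma 10(2). (That part of Lemma 10 uses no hypothesis on the structure.)

**(3)$\Rightarrow$(2).** If (2) fails, some $\mathbb K$-definable $S\subseteq\mathbb R$ has empty interior and is dense in a nonempty open interval. By Observation 1, (3) fails. In the same way, (4) implies the analogue (2)$^\#$ of (2) for $\mathbb K^\#$.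

**(2)$\Rightarrow$(1).** If $\mathbb N$ is definable, so is $\mathbb Q$, which is dense with empty interior. In the same way (2)$^\#\Rightarrow$(5), and therefore (4)$\Rightarrow$(5).

**(5)$\Rightarrow$(1).** $\mathbb K$ is a reduct of $\mathbb K^\#$.

So (1)$\Rightarrow$(4)$\Rightarrow$(3)$\Rightarrow$(2)$\Rightarrow$(1) and (4)$\Rightarrow$(5)$\Rightarrow$(1), and all five conditions are equivalent. $\blacksquare$

## 11. The real algebraic numbers: a set that is not closed

The implications (3)$\Rightarrow$(2)$\Rightarrow$(1) used nothing about $\mathcal G$ and hold for every expansion of the real field. But (1)$\Rightarrow$(3) fails if $E$ need not be closed. Let $E$ be the set of real algebraic numbers. It contains $\mathbb Q$ and is countable, so it is dense with empty interior, and (Dim 5) fails on $\langle\mathbb R,+,\cdot,E\rangle$ by Observation 1. We show that this structure does not define $\mathbb N$.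

Its theory $T$ is decidable (A. Robinson, *Solution of a problem of Tarski*, Fund. Math. 47 (1959)). Suppose that $\mathbb N$ were defined by a formula $\nu(x,c)$ with parameters $c$. For a sentence $\sigma$ of arithmetic and a tuple $z$, let $\sigma^z$ be the relativization of $\sigma$ to $\nu(\cdot,z)$. Let $Q$ be Robinson arithmetic, which is finitely axiomatized and essentially undecidable: no consistent theory containing $Q$ is decidable. Let $\chi(z)$ say that $\nu(\cdot,z)$ contains $0$ and $1$, is closed under $+$ and $\cdot$, and that $Q^z$ holds. This is a single formula because $Q$ is finitely axiomatized. Put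
$$\Sigma=\{\sigma:\ T\text{ contains }\forall z\,(\chi(z)\to\sigma^z)\}.$$
Since $T$ is decidable, so is $\Sigma$. For each $z$ with $\chi(z)$, the set defined by $\nu(\cdot,z)$ with the field operations is a model of $Q$, and $\sigma^z$ says that $\sigma$ is true in it. So $\Sigma$ is the set of sentences true in all these models; it is deductively closed and contains $Q$. It is consistent, because $\chi(c)$ holds and the model for $z=c$ is $\mathbb N$. Thus $\Sigma$ is a decidable consistent theory containing $Q$, a contradiction.
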